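# Closedness of $z[f]+w[f]$ in the Hardy space over the bidisk

## 1. Cyclic subspaces and weights

Throughout, $m$ is normalized Lebesgue measure on $\mathbb T^2$, or on $\mathbb T$ when only one variable is present.

**Definition (Hardy space).** $H^2=H^2(\mathbb D^2)$ is the space of power series $g=\sum_{i,j\ge0}g_{ij}z^iw^j$ with $\|g\|^2=\sum|g_{ij}|^2<\infty$. Through boundary values we regard it as the closed subspace of $L^2(\mathbb T^2)$ of functions whose Fourier coefficients vanish outside $i,j\ge0$. Multiplications by $z$ and $w$ are isometries of $H^2$. For example, $z-w$ has norm $\sqrt2$.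

**Definition (invariant subspace, $[f]$).** A nonzero closed subspace $M\subset H^2$ is invariant if $zM\subset M$ and $wM\subset M$. For $0\ne f\in H^2$, $[f]=\overline{f\cdot\mathbb C[z,w]}$ is the smallest invariant subspace containing $f$. We put $z[f]+w[f]=\{zg+wh:g,h\in[f]\}$.

*Example.* $[1]=H^2$. A less trivial case is
$$[z-w]=\{g\in H^2:\ \text{in each homogeneous component of } g \text{ the coefficients sum to } 0\}.$$
Indeed, a homogeneous polynomial $g_n$ of degree $n$ satisfies $g_n(z,z)=z^ng_n(1,1)$, so it is divisible by $z-w$ exactly when its coefficient sum $g_n(1,1)$ is $0$. The right-hand side is closed, being cut out by continuous functionals, and it contains $(z-w)\mathbb C[z,w]$. Conversely, each of its elements is the limit of the partial sums $\sum_{n\le N}g_n\in(z-w)\mathbb C[z,w]$.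

**Definition (weighted space, $P^2(W)$, $\Delta$).** A weight is a function $W\ge0$ with $W,\log W\in L^1(\mathbb T^2)$; in particular $W>0$ a.e. We write $L^2(W)=L^2(\mathbb T^2,W\,dm)$, on which multiplications by $z$ and $w$ are unitary, and
$$P^2(W)=\overline{\mathbb C[z,w]}^{\,L^2(W)},\qquad \Delta=\exp\int\log W\,dm>0 .$$

*Example.* $P^2(1)=H^2$ with $\Delta=1$. For $W=|z-w|^2$ we again get $\Delta=1$, since for fixed $w\in\mathbb T$ Jensen's formula gives $\int\log|z-w|\,dm(z)=\log^+|w|=0$.

## 2. Angles, volumes, determinants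

**Definition ($A$, $B$, $K$, $\kappa$, $d$).** Let $M=P^2(W)$. The spaces $zM,wM,zwM$ are closed, and $zwM$ lies in both of the others. Put
$$A=zM\ominus zwM,\quad B=wM\ominus zwM,\quad K=P_A|_B:B\to A,\quad \kappa=\|K\|,\quad d=\operatorname{dist}(1,zM+wM).$$
Here $P_L$ is the orthogonal projection onto $L$. For $M=[f]$ we use the same formulas, with $d=\operatorname{dist}(f,z[f]+w[f])$. The number $\kappa\le1$ is the cosine of the angle between $A$ and $B$.

*Example.* For $W=1$, $A$ is the closed span of $z,z^2,\dots$ and $B$ that of $w,w^2,\dots$. So $A\perp B$, $K=0$ and $d=1$.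

A sum of two closed subspaces need not be closed. In $\ell^2\oplus\ell^2$ let $E$ be the diagonal operator with entries $1/n$, and take $A'=\{(x,0)\}$, $B'=\{(x,Ex)\}$. Then $A'\cap B'=\{0\}$, but $A'+B'=\ell^2\oplus\operatorname{ran}E$ is not closed, because $\operatorname{ran}E$ is dense and proper. The projection of $(x,Ex)$ to $A'$ is strictly shorter than $(x,Ex)$ whenever $x\neq0$. For $x=e_n$, however, the ratio of lengths is $(1+n^{-2})^{-1/2}\to1$, so the angle operator has norm $1$. What matters is a *uniform* bound on the angle.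

**Definition (Gram determinant relative to $L$).** For vectors $x_1,\dots,x_n$ in a Hilbert space and a closed subspace $L$, $G(x_1,\dots,x_n|L)$ is the Gram determinant of the vectors $(I-P_L)x_i$. It is the squared volume of the box they span; for an empty list it is $1$.

*Example.* In $\mathbb C^2$, $G(e_1,e_1+e_2|\{0\})=\det\begin{pmatrix}1&1\\1&2\end{pmatrix}=1$, while $G(e_1,e_1+e_2|\mathbb Ce_2)=0$.

The textbook rule "volume $=$ height $\times$ base" reads
$$G(x_0,x_1,\dots,x_n|L)=\operatorname{dist}(x_0,L+\operatorname{span}\{x_1,\dots,x_n\})^2\,G(x_1,\dots,x_n|L).\tag{1}$$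
The distance here is that of $(I-P_L)x_0$ to the span of the $(I-P_L)x_i$, since the best choice of the component in $L$ just removes the $P_L$-part.

**Definition (Hilbert–Schmidt, trace class, determinant).** $K$ is Hilbert–Schmidt if $\|K\|_{HS}^2=\sum\|Ke_j\|^2<\infty$ for an orthonormal basis $(e_j)$; then $K^*K$ is trace class with trace $\|K\|_{HS}^2$. If $0\le T\le I$ is trace class with eigenvalues $\mu_j$, then $\det(I-T)=\prod(1-\mu_j)$. We recall that $T\mapsto\det(I-T)$ is continuous in the trace norm, and that $\|XY\|_{1}\le\|X\|_{HS}\|Y\|_{HS}$.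

*Example.* For $T=\operatorname{diag}(n^{-2})_{n\ge2}$, $\prod_{n=2}^{N}(1-n^{-2})=\prod_{n=2}^N\frac{(n-1)(n+1)}{n^2}=\frac{N+1}{2N}$, so $\det(I-T)=\frac12$.

**Definition (core operator).** With $R_z,R_w$ multiplication by $z,w$ on $M$,
$$C=I-R_zR_z^*-R_wR_w^*+R_zR_wR_z^*R_w^* .$$
We call $M$ a Hilbert–Schmidt submodule if $C$ is Hilbert–Schmidt.

*Example.* On $M=H^2$, $C$ multiplies $z^iw^j$ by $1-[i\ge1]-[j\ge1]+[i,j\ge1]$, where a bracket is $1$ if the condition holds and $0$ otherwise. This is $1$ for $i=j=0$ and $0$ otherwise, so $C$ is the projection onto the constants and $\|C\|_{HS}=1$.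

## 3. Is $z[f]+w[f]$ always closed? Two theorems

The spaces $z[f]$ and $w[f]$ are each closed. *Is their sum $z[f]+w[f]$ closed for every nonzero $f\in H^2$?* This is asked in connection with the paper "One Dimensional Perturbation Of Invariant Subspaces In The Hardy Space Over The Bidisk I". The answer is yes. In fact $[f]$ is always a Hilbert–Schmidt submodule, and there is an exact determinant formula. Let $W$ be a weight and $M=P^2(W)$.

**Theorem A.** $1-\kappa^2\ge\Delta/\|1\|^2>0$, and $zM+wM$ is closed. Consequently $z[f]+w[f]$ is closed for every nonzero $f\in H^2(\mathbb D^2)$.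

**Theorem B.** Under the same hypotheses:

1. $zM+wM$ is closed of codimension one in $M$, $zM\cap wM=zwM$, $K$ is Hilbert–Schmidt, and $\det(I-K^*K)=\Delta/d^2$. In particular $\kappa^2\le1-\Delta/d^2$.
2. Every $g\in zM+wM$ can be written $g=zp+wq$ with $p,q\in M$ and $\|p\|^2+\|q\|^2\le(1-\kappa)^{-1}\|g\|^2$. The constant $(1-\kappa)^{-1}$ is best possible for each $W$.
3. The core operator $C$ on $M$ is Hilbert–Schmidt, with $\|C\|_{HS}^2=1+2\|K\|_{HS}^2\le1+2\log(d^2/\Delta)$.
4. The inequality $\kappa^2\le1-\Delta/d^2$ is sharp: for every $a\in[0,1)$ there is $W$ with $\kappa^2=1-\Delta/d^2=a^2$.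

All of (1)–(3) apply to $[f]$, $f\neq0$, with $W=|f|^2$, $\Delta=\exp\int\log|f|^2dm$, $d=\operatorname{dist}(f,z[f]+w[f])$. Moreover, for every $(\lambda_1,\lambda_2)\in\mathbb D^2$, $(z-\lambda_1)[f]+(w-\lambda_2)[f]$ is closed and has codimension one in $[f]$.

## 4. Hand computation for $f=1$ and $f=z-w$

For $f=1$ we can divide. If $g(0,0)=0$, then
$$g=z\cdot\frac{g-g(0,w)}{z}+w\cdot\frac{g(0,w)}{w},$$
so $zH^2+wH^2=\{g:g(0,0)=0\}$, which is closed.

For $f=z-w$ this recipe leaves the space. Take $g=z^2-w^2=z f+wf$. Then $g(0,w)=-w^2\notin[z-w]$, and the recipe offers $z\cdot z+w\cdot(-w)$, whose factors are not in $[z-w]$. We need the geometry instead. Let $M=[z-w]$ and describe a homogeneous polynomial $\sum_jx_jz^{n-j}w^j$ by $(x_0,\dots,x_n)$. In degree $n$, by the description in Section 1: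

- $M$ consists of the vectors with sum $0$;
- $zM$ of those with also $x_n=0$;
- $wM$ of those with also $x_0=0$;
- $zwM$ of those with also $x_0=x_n=0$.

Different degrees are orthogonal. A vector of $A$ in degree $n$ has $x_n=0$, sum $0$, and is orthogonal to all sum-zero vectors supported on $1,\dots,n-1$, so $x_1=\dots=x_{n-1}$. For $n\le1$ there is nothing. For $n\ge2$ the degree-$n$ parts of $A$ and $B$ are the lines spanned by
$$\Big(1,-\tfrac1{n-1},\dots,-\tfrac1{n-1},0\Big),\qquad\Big(0,-\tfrac1{n-1},\dots,-\tfrac1{n-1},1\Big).$$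
Their inner product is $\frac{1}{n-1}$ and each squared norm is $\frac n{n-1}$, so the cosine is $\frac1n$. Hence $\kappa=\frac12$, the angles stay away from $0$, and
$$\det(I-K^*K)=\prod_{n\ge2}\Big(1-\frac1{n^2}\Big)=\frac12 .$$
On the other side $\Delta=1$. Also $f$ has degree $1$ while $zM+wM$ lives in degrees $\ge2$, so $d^2=\|f\|^2=2$ and $\Delta/d^2=\frac12$, as Theorem B predicts.

## 5. Passing from $f$ to the weight $|f|^2$

**Lemma 1.** If $0\ne f\in H^2(\mathbb D^2)$, then $\log|f|\in L^1(\mathbb T^2)$.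

*Proof.* The purpose is to make $W=|f|^2$ a legitimate weight. Since $\log^+x\le x$, $\int\log^+|f|\,dm<\infty$. For the negative part, write $f=z^kf_1$ with $f_1\in H^2$ and $f_1(0,w)\not\equiv0$, and then $f_1(0,w)=w^lh(w)$ with $h(0)\ne0$. On $\mathbb T^2$, $|f_1|=|f|$ a.e. Recall Jensen's inequality: if $\phi$ is holomorphic near $\overline{\mathbb D}$, then $\int_{\mathbb T}\log|\phi|\,dm\ge\log|\phi(0)|$. For $0<r<1$ we use it in $z$ and then in $w$ (the integrands are bounded above, so Fubini applies):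
$$\int\log|f_1(rz,rw)|\,dm\ge\int\log|f_1(0,rw)|\,dm(w)=l\log r+\int\log|h(rw)|\,dm(w)\ge l\log r+\log|h(0)|.$$
Let $r\to1$. Then $f_1(r\,\cdot)\to f_1$ in $L^2(\mathbb T^2)$. Since $|\log^+x-\log^+y|\le|x-y|$, $\int\log^+|f_1(r\,\cdot)|\to\int\log^+|f_1|$. Along a sequence $r_j\to1$ with a.e. convergence, Fatou's lemma gives
$$\int\log^-|f_1|\le\liminf_j\int\big(\log^+|f_1(r_j\,\cdot)|-\log|f_1(r_j\,\cdot)|\big)\le\int\log^+|f_1|-\log|h(0)|<\infty .\qquad\square$$

Now let $W=|f|^2$. The map $g\mapsto gf$ is an isometry of $L^2(W)$ into $L^2(\mathbb T^2)$ that commutes with $z$ and $w$, sends $1$ to $f$, and maps $P^2(W)$ onto $[f]$. It carries $zM+wM$, $A$, $B$, $K$, $C$, $d$ to the corresponding objects for $[f]$. So everything stated about $[f]$ except the last sentence of Theorem B follows from the statements about $P^2(W)$. From here on, $M=P^2(W)$, with norms in $L^2(W)$.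

## 6. The Jensen bound, and its failure one vector at a time

We expect to need $\kappa<1$. So we want $\rho>0$ with $\operatorname{dist}(b,zM)^2\ge\rho\|b\|^2$ for all $b\in B$, because $b\perp zwM$ gives $\operatorname{dist}(b,zM)^2=\|b\|^2-\|Kb\|^2$. A sensible first attempt bounds the distance below by Jensen. Here is that tool, in the form that the proof will use.

**Lemma 2.** For all $n\ge0$,
$$t_{n+1}:=\operatorname{dist}\big(w^{n+1},\,zwM+\operatorname{span}\{w,\dots,w^n\}\big)^2\ge\Delta,\qquad\text{and}\qquad d^2\ge\Delta.$$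

*Proof.* Polynomials are dense in $M$. So it is enough to bound $\int|F|^2W\,dm$ below for $F=w^{n+1}-\sum_{1\le j\le n}c_jw^j-zwp$ with $p$ a polynomial (first claim), and for $F=1-(\text{a polynomial vanishing at }0)$ (second claim). Concavity of $\log$ gives
$$\int|F|^2W\,dm\ \ge\ \exp\Big(\int\log W\,dm+2\int\log|F|\,dm\Big)\tag{2}$$
as soon as $\int\log|F|\,dm>-\infty$. For fixed $w$, $F(\cdot,w)$ is a polynomial, so $\int\log|F(z,w)|\,dm(z)\ge\log|F(0,w)|$. It remains to see that $\int\log|F(0,w)|\,dm(w)\ge0$. In the second case $F(0,w)$ has constant term $1$, and this is Jensen's inequality. In the first case $F(0,w)$ is monic of degree $n+1$. The polynomial $w^{n+1}\overline{F(0,1/\bar w)}$ has the same modulus on $\mathbb T$ and constant term $1$, so the bound again holds. Thus $\int\log|F|\,dm\ge0$, and (2) gives $\int|F|^2W\,dm\ge\Delta$. $\square$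

Now try the same argument on a general vector $b=(I-P_{zwM})c$ with $c(w)=\sum_{1\le j\le n}c_jw^j\neq0$. Since $b-c\in zM$, we have $\operatorname{dist}(b,zM)=\operatorname{dist}(c,zM)$. The function $F=c-zp$ has $F(0,w)=c(w)$, so (2) yields
$$\operatorname{dist}(b,zM)^2\ge\Delta\exp\Big(2\int\log|c|\,dm\Big)>0 .$$
So $\|Kb\|<\|b\|$ for each such $b$ separately. But we must compare the right-hand side with $\|b\|^2$, and no uniform comparison exists. Already for $W=1$ and $c=w(1+w)^n$ we have $b=c$ and $\|b\|^2=\sum_k\binom nk^2=\binom{2n}n\ge2^n$. By Jensen's formula $\int\log|1+w|\,dm=0$, so the bound says only $\operatorname{dist}(b,zM)^2\ge1$, although in truth the distance squared is $\|b\|^2$, since $K=0$. The geometric mean of $|c|$ does not control its quadratic mean. The example $A'+B'$ of Section 2 shows that strict inequality vector by vector is not enough.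

Jensen is sharp enough for monic leading terms, and those are the heights in a Gram determinant. This suggests measuring how the projection $I-P_A$ shrinks the *volume* of a box in $B$ rather than the length of a vector. Since $I-K^*K$ has eigenvalues between $0$ and $1$, a lower bound on the volume ratio bounds each eigenvalue from below. One obstacle remains. The volume ratio is a quotient $G(w,\dots,w^n|zM)/G(w,\dots,w^n|zwM)$ of two products of $n$ heights. By the argument of Lemma 2 each height above has square at least $\Delta$, and each height below has square at most $\|w^j\|^2=\|1\|^2$. This yields only $(\Delta/\|1\|^2)^n$, which tends to $0$ unless $W$ is constant. The next section removes the power $n$. Multiplication by $\bar w$ maps $zwM$ onto $zM$, so the two products are almost the same product, shifted by one.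

## 7. A ratio of Gram determinants that telescopes

For $n\ge1$ put
$$Q_n=G(w,\dots,w^n\,|\,zwM),\qquad s_n=\operatorname{dist}(1,zM+\operatorname{span}\{w,\dots,w^n\})^2 .$$

**Step 1: the denominator volume.** Peeling off $w^n,w^{n-1},\dots$ with (1) gives $Q_n=t_1t_2\cdots t_n$. By Lemma 2, $Q_n>0$, and $Q_{n+1}/Q_n=t_{n+1}$.

**Step 2: the shift relates the two volumes.** Multiplication by $\bar w$ is unitary on $L^2(W)$, maps $zwM$ onto $zM$, and maps $w,\dots,w^{n+1}$ to $1,\dots,w^n$. Gram determinants are preserved, so with (1)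
$$Q_{n+1}=G(1,w,\dots,w^n\,|\,zM)=s_n\,G(w,\dots,w^n\,|\,zM).\tag{3}$$
In particular $s_n>0$.

**Step 3: a dense chain of finite-dimensional subspaces of $B$.** Let $b_j=(I-P_{zwM})w^j$, $j\ge1$. As $w^j\in wM=zwM\oplus B$, we have $b_j=P_Bw^j\in B$. Let $B_n=\operatorname{span}\{b_1,\dots,b_n\}$. Since $G(b_1,\dots,b_n|\{0\})=Q_n>0$, $\dim B_n=n$. The space $wM$ is the closed span of the $z^iw^j$ with $i\ge0$, $j\ge1$, and $I-P_{zwM}$ kills those with $i\ge1$. A vector $b\in B$ is a limit of combinations of these monomials. Applying $I-P_{zwM}$, which fixes $b$, shows that $b$ is a limit of elements of $\bigcup_nB_n$. So $\bigcup_nB_n$ is dense in $B$.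

**Step 4: the numerator volume in terms of $K$.** Since $zM=zwM\oplus A$ and $w^j-b_j\in zwM\subset zM$, we get $(I-P_{zM})w^j=(I-P_{zM})b_j=b_j-P_Ab_j$, the last equality because $b_j\perp zwM$. Therefore
$$\langle(I-P_{zM})w^j,(I-P_{zM})w^k\rangle=\langle b_j,b_k\rangle-\langle P_Ab_j,P_Ab_k\rangle=\langle(I-K^*K)b_j,b_k\rangle .$$
Let $\Pi_n$ be the orthogonal projection of $B$ onto $B_n$, let $X_n=\Pi_n(I-K^*K)|_{B_n}$, and let $D_n=\det X_n$. If $X_nb_j=\sum_i\xi_{ij}b_i$, then $\langle X_nb_j,b_k\rangle=\sum_i\xi_{ij}\langle b_i,b_k\rangle$, a product of matrices. Taking determinants, $G(w,\dots,w^n|zM)=D_nQ_n$.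

**Step 5: conclusion.** Insert this into (3):
$$D_n=\frac{Q_{n+1}}{Q_n\,s_n}=\frac{t_{n+1}}{s_n}.\tag{4}$$

The $n$-fold products have cancelled. As a check, take $W=|z-w|^2$, that is, $f=z-w$. By degrees, $s_n=\|1\|^2=2$. The number $t_{n+1}$ is the squared length of the residual of $w^{n+1}(z-w)$, which in degree $n+2$ is $(0,\frac1{n+1},\dots,\frac1{n+1},-1)$; so $t_{n+1}=\frac{n+2}{n+1}$. Thus (4) gives $D_n=\frac{n+2}{2(n+1)}$, which agrees with $\prod_{j=2}^{n+1}(1-j^{-2})$ from Section 2.

## 8. A uniform angle, and Theorem A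

**Step 1: $\kappa<1$.** Let $\rho=\Delta/\|1\|^2>0$. Since $t_{n+1}\ge\Delta$ by Lemma 2 and $s_n\le\|1\|^2$, (4) gives $D_n\ge\rho$ for all $n$. As $\|K\|\le1$, we have $0\le I-K^*K\le I$, so the eigenvalues of $X_n$ lie in $[0,1]$. The smallest one is at least their product $D_n\ge\rho$. Hence for $b\in B_n$
$$\|b\|^2-\|Kb\|^2=\langle X_nb,b\rangle\ge\rho\|b\|^2 ,$$
and by density this holds on all of $B$. So $\kappa^2\le1-\rho<1$.

**Step 2: from the angle to closedness.** For $a\in A$, $b\in B$ we have $|\langle a,b\rangle|=|\langle a,Kb\rangle|\le\kappa\|a\|\|b\|$, so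
$$\|a+b\|^2\ge\|a\|^2+\|b\|^2-2\kappa\|a\|\|b\|\ge(1-\kappa)(\|a\|^2+\|b\|^2).\tag{5}$$
If $a_k+b_k$ converges, then by (5) $(a_k)$ and $(b_k)$ are Cauchy, so the limit is in $A+B$. Thus $A+B$ is closed. If $x\in A\cap B$, then (5) with $a=x$, $b=-x$ gives $x=0$. Finally
$$zM+wM=zwM\oplus(A+B)\tag{6}$$
is an orthogonal sum of two closed subspaces, hence closed. By Section 5, $z[f]+w[f]$ is closed for every nonzero $f\in H^2$. This proves Theorem A. $\blacksquare$

## 9. Letting $n\to\infty$: the formula $\det(I-K^*K)=\Delta/d^2$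

**Step 1: codimension and intersection.** $M$ is the closure of $\mathbb C1+(zM+wM)$. A closed subspace plus a line is closed, so $M=\mathbb C1+(zM+wM)$. Lemma 2 gives $d>0$, so $1\notin zM+wM$ and the codimension is one. If $x\in zM\cap wM$, then $x-P_{zwM}x\in A\cap B=\{0\}$, so $zM\cap wM=zwM$.

**Step 2: $K$ is Hilbert–Schmidt.** Let $e_1,e_2,\dots$ be the Gram–Schmidt basis from $b_1,b_2,\dots$; it is an orthonormal basis of $B$ with $B_n=\operatorname{span}\{e_1,\dots,e_n\}$. If $\mu_1,\dots,\mu_n\in[0,1)$ are the eigenvalues of $\Pi_nK^*K|_{B_n}$, then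
$$\log\frac1\rho\ \ge\ -\log D_n=-\sum_i\log(1-\mu_i)\ \ge\ \sum_i\mu_i=\sum_{j\le n}\|Ke_j\|^2 .$$
Let $n\to\infty$ to get $\|K\|_{HS}^2\le\log(1/\rho)<\infty$.

**Step 3: $D_n\to\det(I-K^*K)$.** We have $\|K-K\Pi_n\|_{HS}^2=\sum_{j>n}\|Ke_j\|^2\to0$, and
$$\Pi_nK^*K\Pi_n-K^*K=(K\Pi_n-K)^*K\Pi_n+K^*(K\Pi_n-K)$$
has trace norm at most $2\|K\|_{HS}\|K\Pi_n-K\|_{HS}\to0$. Since $D_n=\det(I-\Pi_nK^*K\Pi_n)$, continuity of the determinant gives the claim.

**Step 4: $s_n\downarrow d^2$.** The spaces $zM+\operatorname{span}\{w,\dots,w^n\}$ increase with $n$. Their union is dense in $zM+wM$: $wM$ is the closed span of the $z^iw^j$ with $j\ge1$, and these lie in $zM$ if $i\ge1$ and are $w^j$ if $i=0$. So the distances from $1$ decrease to $d$.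

**Step 5: $t_{n+1}$ decreases to a prediction error.** By (4) it remains to show $t_{n+1}\to\Delta$. Multiply by $w^{-(n+1)}$, which is unitary. Then $t_{n+1}=\operatorname{dist}(1,\mathcal E_n)^2$, where $\mathcal E_n$ is the closed span of $\{w^{-k}:1\le k\le n\}\cup\{z^iw^k:i\ge1,\ k\ge-n\}$. These spaces increase, and together they contain exactly the characters $\chi_s$ with
$$s\in S:=\{(i,k):i\ge1\}\cup\{(0,k):k\le-1\}.$$
Hence $t_{n+1}\downarrow t:=\inf_p\int|1+p|^2W\,dm$ over trigonometric polynomials $p$ with spectrum in $S$. By Lemma 2, $t\ge\Delta$. The inequality $t\le\Delta$ is the Helson–Lowdenslager theorem, and the next three steps prove it.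

**Step 6: $t\le\int e^uW\,dm$ for real trigonometric polynomials $u$ with $\int u\,dm=0$.** The set $S$ is closed under addition, and $\mathbb Z^2=S\sqcup(-S)\sqcup\{0\}$. Since $\hat u(-s)=\overline{\hat u(s)}$ and $\hat u(0)=0$, we have $u=2\operatorname{Re}v$ with $v=\sum_{s\in S}\hat u(s)\chi_s$. The powers $v,v^2,\dots$ have spectrum in $S$, so the partial sums of $e^v=1+v+v^2/2!+\cdots$ are of the form $1+p$ admitted in the infimum, and they converge uniformly. As $W\in L^1$, $t\le\int|e^v|^2W\,dm=\int e^uW\,dm$.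

**Step 7: the same for bounded real $u$ with $\int u\,dm=0$.** The Fejér means of $u$ are real trigonometric polynomials with mean $0$, bounded by $\|u\|_\infty$, and converge to $u$ in $L^2$, hence a.e. along a subsequence. Apply Step 6 to them and use dominated convergence with majorant $e^{\|u\|_\infty}W$.

**Step 8: the choice of $u$.** We would like $u=\log\Delta-\log W$, which may be unbounded. So let $W_k=\min(\max(W,1/k),k)$, $c_k=\int\log W_k\,dm$, $u=c_k-\log W_k$. Step 7 gives $t\le e^{c_k}\int (W/W_k)\,dm$. Truncation moves $\log W$ toward $0$, so $|\log W_k|\le|\log W|$, and dominated convergence gives $c_k\to\int\log W\,dm$. If $W\le k$ then $W/W_k\le1$; otherwise $W/W_k=W/k\le W$. So $W/W_k\le\max(1,W)$, and $W/W_k\to1$ a.e. since $0<W<\infty$ a.e. Thus $\int (W/W_k)\,dm\to1$ and $t\le\Delta$.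

**Step 9: conclusion.** Passing to the limit in (4), $\det(I-K^*K)=\Delta/d^2$. The largest eigenvalue of the compact operator $K^*K$ is $\kappa^2$ and all factors in the determinant are in $[0,1]$, so $\det(I-K^*K)\le1-\kappa^2$, which is $\kappa^2\le1-\Delta/d^2$. Part (1) of Theorem B is proved.

## 10. The best constant in $g=zp+wq$, and the core operator

Both parts (2) and (3) read off the spectrum of one block matrix.

**Step 1: the operator $P_A+P_B$ on $A+B$.** Let $S_0:A\oplus B\to A+B$, $S_0(a,b)=a+b$. It is onto and, by (5), bounded below, so it is invertible. Its adjoint is $S_0^*x=(P_Ax,P_Bx)$, so $S_0S_0^*=(P_A+P_B)|_{A+B}$. For $a\in A,b\in B$ we have $\langle Kb,a\rangle=\langle b,a\rangle=\langle b,P_Ba\rangle$, so $K^*a=P_Ba$, and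
$$S_0^*S_0=I+J,\qquad J=\begin{pmatrix}0&K\\K^*&0\end{pmatrix}.$$
Write the polar decomposition $S_0=V(S_0^*S_0)^{1/2}$, with $V$ unitary since $S_0$ is invertible. Then
$$S_0S_0^*=V(I+J)V^* .\tag{7}$$
The self-adjoint operator $J$ has norm $\kappa$ and is unitarily equivalent to $-J$ (conjugate by $\operatorname{diag}(I,-I)$). The space $A\oplus B$ is nonzero, because $t_1>0$ gives $b_1\ne0$. So the minimum of the spectrum of $J$ is $-\kappa$, and that of $S_0S_0^*$ is $1-\kappa$.

**Step 2: part (2).** Let $T:M\oplus M\to M$, $T(p,q)=zp+wq$, with range $R=zM+wM$. Then $TT^*=R_zR_z^*+R_wR_w^*=P_{zM}+P_{wM}$, because $R_z,R_w$ are isometries. Since $P_{zM}=P_{zwM}+P_A$ and $P_{wM}=P_{zwM}+P_B$, in the decomposition (6) of $R$ we have $TT^*|_R=2I\oplus S_0S_0^*$. Its spectrum has minimum $1-\kappa>0$, as $2\ge1-\kappa$. For $g\in R$ let $y=(TT^*|_R)^{-1}g$. Then $T^*y$ solves $T(p,q)=g$. Any other solution differs from it by an element of $\ker T\perp\operatorname{ran}T^*$, so $T^*y$ is the solution of least norm,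 and
$$\|T^*y\|^2=\langle TT^*y,y\rangle=\langle (TT^*|_R)^{-1}g,g\rangle .$$
The best constant is the supremum over unit $g\in R$, which is $\|(TT^*|_R)^{-1}\|=(1-\kappa)^{-1}$.

**Step 3: part (3).** Since $R_z,R_w$ commute, $R_zR_wR_z^*R_w^*=(R_zR_w)(R_zR_w)^*=P_{zwM}$, so $C=I-P_{zM}-P_{wM}+P_{zwM}$. On $zwM$ this is $I-I-I+I=0$. By part (1) and (6), $M\ominus zwM=(A+B)\oplus\mathbb Ce$ with $e$ a unit vector orthogonal to $zM+wM$, and there $C=I-P_A-P_B$. So $Ce=e$, and by (7) $C|_{A+B}=I-S_0S_0^*=-VJV^*$. Hence $\|C\|_{HS}^2=1+\|J\|_{HS}^2=1+2\|K\|_{HS}^2$. Since $x\le-\log(1-x)$ on $[0,1)$,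
$$\|K\|_{HS}^2=\operatorname{tr}K^*K\le-\log\det(I-K^*K)=\log(d^2/\Delta).$$

For $f=z-w$ this gives $\|C\|_{HS}^2=1+2\sum_{n\ge2}n^{-2}=\frac{\pi^2}3-1\approx2.290$, and the bound is $1+2\log2\approx2.386$.

## 11. The weights $|1-aw\bar z|^{-2}$ give equality

**Step 1: grading by degree.** Let $0\le a<1$, $\zeta=w\bar z$, $W=|1-a\zeta|^{-2}$. The Fourier spectrum of $W$ lies in $\{(-k,k)\}$, so homogeneous polynomials of different degrees are orthogonal in $L^2(W)$. In particular $1\perp zM+wM$. Under $m$, $\zeta$ is uniformly distributed on $\mathbb T$, so $d^2=\|1\|^2=\sum_ka^{2k}=(1-a^2)^{-1}$. Since $\log|1-a\zeta|$ has mean $\log 1=0$, $\Delta=1$. Thus $1-\Delta/d^2=a^2$.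

**Step 2: $A$ and $B$ in degree $n\ge1$.** By the grading, $A$ and $B$ are orthogonal sums of pieces $A^{(n)},B^{(n)}$ in degree $n$, and $K$ maps $B^{(n)}$ into $A^{(n)}$. In degree $n$, $zwM$ is $\operatorname{span}\{z^{n-i}w^i:1\le i\le n-1\}$, $zM$ adds $z^n$, and $wM$ adds $w^n$. So $A^{(n)}$ and $B^{(n)}$ are the lines spanned by the residuals of $z^n$ and $w^n$ modulo this span. Dividing by $z^n$, which is unitary, we look at the residuals of $1$ and $\zeta^n$ modulo $\operatorname{span}\{\zeta,\dots,\zeta^{n-1}\}$ in $L^2(\mathbb T,|1-a\zeta|^{-2}dm)$.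

**Step 3: $K$ vanishes on $B^{(n)}$ for $n\ge2$.** Let $\psi=\zeta^{n-1}(\zeta-a)=\zeta^n(1-a\bar\zeta)$. For $0\le k\le n-1$,
$$\int\psi\,\bar\zeta^k|1-a\zeta|^{-2}dm=\int\frac{\zeta^{n-k}}{1-a\zeta}\,dm=0,$$
because only positive powers of $\zeta$ occur. As $n\ge2$, $\psi-\zeta^n=-a\zeta^{n-1}$ lies in the span, so $\psi$ is the residual of $\zeta^n$. It is also orthogonal to $1$, hence to the residual of $1$, which lies in $\operatorname{span}\{1,\dots,\zeta^{n-1}\}$.

**Step 4: degree one.** Here the span is $\{0\}$ and the residuals are $1$ and $\zeta$, of equal norm, with cosine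
$$\frac{|\langle\zeta,1\rangle|}{\|1\|^2}=\frac{\sum_{j\ge0}a^{j}a^{j+1}}{(1-a^2)^{-1}}=\frac{a/(1-a^2)}{1/(1-a^2)}=a .$$
So $\kappa=a$ and $\kappa^2=1-\Delta/d^2=a^2$. This proves part (4).

The example is also realized by some $[f]$. By Rudin, *Function Theory in Polydiscs*, Section 3.5, every strictly positive continuous function on $\mathbb T^2$ equals $|f|$ a.e. for some $f\in H^\infty(\mathbb D^2)$; apply this to $W^{1/2}$. So the bound is sharp for $[f]$ as well.

## 12. Moving the origin to $(\lambda_1,\lambda_2)$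

The goal is to transport the result at $(0,0)$ by an automorphism of the bidisk. Let
$$\varphi_i(x)=\frac{\lambda_i-x}{1-\bar\lambda_ix},\quad\varphi(z,w)=(\varphi_1(z),\varphi_2(w)),\quad Ug=\frac{(1-|\lambda_1|^2)^{1/2}(1-|\lambda_2|^2)^{1/2}}{(1-\bar\lambda_1z)(1-\bar\lambda_2w)}\;g\circ\varphi .$$

**Step 1: $U$ is unitary on $H^2$ with $U^2=I$.** On $\mathbb T$, $|\varphi_i'(x)|=(1-|\lambda_i|^2)/|1-\bar\lambda_ix|^2$, so the change of variables $\varphi$ shows that $U$ is isometric on $L^2(\mathbb T^2)$. It maps polynomials into $H^2$, hence $H^2$ into $H^2$. Moreover $\varphi\circ\varphi=\mathrm{id}$, and $1-\bar\lambda_i\varphi_i(x)=(1-|\lambda_i|^2)/(1-\bar\lambda_ix)$, so the prefactor times its composition with $\varphi$ equals $1$. Thus $U^2=I$, and $U$ is onto.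

**Step 2: $U[f]=[Uf]$.** Clearly $U(pg)=(p\circ\varphi)\,Ug$. For a polynomial $p$, $p\circ\varphi$ is holomorphic near $\overline{\mathbb D}^2$, hence a uniform limit of polynomials there, so $U(pf)=(p\circ\varphi)Uf\in[Uf]$. By continuity $U[f]\subset[Uf]$. Applied to $Uf$, this gives $U[Uf]\subset[f]$, that is, $[Uf]\subset U[f]$.

**Step 3: transport.** Let $N=[Uf]$, where $Uf\ne0$. By what has been proved, $zN+wN$ is closed of codimension one in $N$. Applying the unitary $U$, and using $UN=[f]$ and $U(zN)=\varphi_1(z)\,UN$, we find that $\varphi_1(z)[f]+\varphi_2(w)[f]$ is closed of codimension one in $[f]$.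

**Step 4: clearing denominators.** The functions $(1-\bar\lambda_1z)^{\pm1}$ and $(1-\bar\lambda_2w)^{\pm1}$ are uniform limits of polynomials on $\overline{\mathbb D}^2$. So multiplication by each maps $[f]$ into $[f]$, and since the inverses do too, onto $[f]$. Therefore $\varphi_1(z)[f]=(\lambda_1-z)(1-\bar\lambda_1z)^{-1}[f]=(z-\lambda_1)[f]$, and likewise $\varphi_2(w)[f]=(w-\lambda_2)[f]$. So $(z-\lambda_1)[f]+(w-\lambda_2)[f]$ is closed and has codimension one in $[f]$, which completes the proof of Theorem B. $\blacksquare$
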